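\title{The growth exponent of the number of reduced pipe dreams}

\begin{abstract}
Let $a(n)$ be the number of reduced pipe dreams of size $n$, that is, the sum of the principal evaluations $\mathfrak S_w(1,\dots,1)$ of the Schubert polynomials over $w\in S_n$. We prove that $n^{-2}\log_2 a(n)$ converges, as conjectured by Stanley. We also prove a large deviation principle, on the space of permutons, for the permutation of a uniformly random reduced pipe dream. The method is to assemble a large configuration from independent pieces of typical small ones and to repair it by a greedy rule; the height functions of this rule are non-expansive in the sup norm, and this forces the repair to be almost injective. The argument does not determine the value of the limit.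
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Reduced pipe dreams}

Use coordinates $x$ to the right and $y$ downward, and let $(i,j)$ denote the unit cell $[i-1,i]\times[j-1,j]$ in column $i$ and row $j$. The \emph{staircase of size $n$} consists of the cells with $i,j\ge1$ and $i+j\le n+1$, so that row $j$ has $n+1-j$ cells. The cells with $i+j=n+1$ are \emph{diagonal}; the others form the set
\[
C_n=\{(i,j): i,j\ge 1,\ i+j\le n\},\qquad |C_n|=\tbinom n2 .
\]
We tile the staircase by translates of two tiles, each carrying two arcs between midpoints of its sides. The \emph{cross} joins left to right and bottom to top. The \emph{elbow} joins left to top and bottom to right. Diagonal cells must carry elbows; in a diagonal cell the bottom--right arc meets nothing else, and we omit it. The arcs then form $n$ curves, which enter through the left side, travel right and up, and leave through the top side. The curve that enters in row $j$ is called curve $j$.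

A tiling is determined by its set of crosses $X\subset C_n$. It is \emph{reduced} (a \emph{reduced pipe dream}) if no two curves cross more than once. Let $\mathrm{RP}(n)$ be the set of reduced $X\subset C_n$ and $a(n)=|\mathrm{RP}(n)|$. For $X\in\mathrm{RP}(n)$ let $w_X\in S_n$ be the permutation for which curve $w_X(x)$ leaves through column $x$, and let $a(w)$ be the number of $X$ with $w_X=w$, so that $a(n)=\sum_{w\in S_n}a(w)$. Reflection in the main diagonal preserves both tiles and replaces $w_X$ by $w_X^{-1}$; hence $a(w)=a(w^{-1})$, and it does not matter whether one records the permutation or its inverse. The number $a(w)$ is the principal evaluation $\mathfrak S_w(1,\dots,1)$ of the Schubert polynomial $\mathfrak S_w$, a fact that we shall not use.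

For $n=2$ there is one free cell and $a(2)=2$. For $n=3$ there are three free cells, and exactly one of the eight tilings is not reduced (Figure~\ref{fig:three} and Example~\ref{ex:three}). The first values are $a(1),\dots,a(5)=1,2,7,41,393$.

Throughout, $\log$ is the logarithm to base $2$, with $\log0=-\infty$. Since $1\le a(n)\le 2^{n(n-1)/2}$, the quantity $n^{-2}\log a(n)$ lies in $[0,\frac12]$; twice this quantity is roughly the number of free bits per cell that survive the constraint. One expects a quantity of this kind, an entropy per unit area, to converge, and Stanley conjectured that it does. The question is posed in \cite{Pak}. It is known that the limit, if it exists, lies in $[\frac14,\frac12]$. Our main result is its existence.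

\begin{theorem}\label{thm:limit}
The limit $\alpha=\lim_{n\to\infty}\frac1{n^2}\log a(n)$ exists.
\end{theorem}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=-1,scale=0.95]
\foreach \s in {0,5}{
  \fill[gray!25] (\s,1) rectangle (\s+1,2);
  \fill[gray!25] (\s+1,0) rectangle (\s+2,1);
  \foreach \x/\y in {0/0,1/0,2/0,0/1,1/1,0/2}{\draw[gray] (\s+\x,\y) rectangle (\s+\x+1,\y+1);}
  \foreach \x/\y in {0/0,2/0,1/1,0/2}{\draw[thick] (\s+\x+0.5,\y) arc (0:90:0.5);}
  \draw[thick] (\s+0.5,1) arc (180:270:0.5);
  \draw[thick] (\s,1.5)--(\s+1,1.5) (\s+0.5,1)--(\s+0.5,2);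
  \foreach \y in {1,2,3}{\node at (\s-0.25,\y-0.5) {$\y$};}
}
\draw[thick] (1,0.5)--(2,0.5) (1.5,0)--(1.5,1);
\draw[thick] (6.5,0) arc (0:90:0.5);
\draw[thick] (6.5,1) arc (180:270:0.5);
\foreach \x/\c in {0.5/1,1.5/2,2.5/3,5.5/1,6.5/3,7.5/2}{\node at (\x,-0.3) {$\c$};}
\end{tikzpicture}
\caption{Left: the only tiling of the staircase of size $3$ that is not reduced; curves $2$ and $3$ cross in both shaded cells. Right: its greedy repair, in which the second crossing is replaced by an elbow; this tiling is reduced and has permutation $132$.}
\label{fig:three}
\end{figure}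

\subsection{The permutation of a typical tiling}

The proof gives more: the limit exists separately for each macroscopic shape of the permutation. A \emph{permuton} is a Borel probability measure $\mu$ on $[0,1]^2$ whose two marginals are uniform. Put $\Phi_\mu(x,y)=\mu([0,x]\times[0,y])$, and let $\mathcal P$ be the set of permutons with the metric $d(\mu,\mu')=\|\Phi_\mu-\Phi_{\mu'}\|_\infty$. To $w\in S_n$ we attach the permuton $\mu_w$ with density $n$ on the squares $[\frac{x-1}n,\frac xn]\times[\frac{w(x)-1}n,\frac{w(x)}n]$, $1\le x\le n$. For $\mu\in\mathcal P$ and $\varepsilon>0$ let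
\[
Z_n(\mu,\varepsilon)=\sum_{w\in S_n:\ d(\mu_w,\mu)<\varepsilon}a(w)
\]
count the reduced tilings whose permutation is close to $\mu$, and put
\[
s^+(\mu)=\inf_{\varepsilon>0}\limsup_{n}\tfrac1{n^2}\log Z_n(\mu,\varepsilon),\qquad
s^-(\mu)=\inf_{\varepsilon>0}\liminf_{n}\tfrac1{n^2}\log Z_n(\mu,\varepsilon).
\]
Recall that probability measures $P_n$ on a metric space satisfy a \emph{large deviation principle} with speed $n^2$ and rate function $J$ if $J\ge0$ is lower semicontinuous, $\liminf n^{-2}\log P_n(G)\ge-\inf_GJ$ for open $G$, and $\limsup n^{-2}\log P_n(C)\le-\inf_CJ$ for closed $C$. The rate function is \emph{good} if its sublevel sets are compact. Let $\ell(w)$ be the number of inversions of $w$.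

\begin{theorem}\label{thm:ldp}
\begin{enumerate}
\item[(i)] $s^+(\mu)=s^-(\mu)=:s(\mu)$ for every permuton $\mu$. The function $s$ is upper semicontinuous, and $\alpha=\max_{\mathcal P}s$.
\item[(ii)] If $w\in S_n$ is chosen with probability $a(w)/a(n)$, then $\mu_w$ satisfies a large deviation principle on $\mathcal P$ with speed $n^2$ and good rate function $\alpha-s$ (logarithms to base $2$).
\item[(iii)] $\lim\frac1{n^2}\log\max_{w\in S_n}a(w)=\alpha$. For every $q>0$,
\[
\lim_{n\to\infty}\frac1{n^2}\log\sum_{w\in S_n}q^{\ell(w)}a(w)=\max_{\mu\in\mathcal P}\,\{s(\mu)+I(\mu)\log q\},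
\]
where $I$ is the continuous function on $\mathcal P$ with $I(\mu)=\lim\ell(w_i)/n_i^2$ whenever $w_i\in S_{n_i}$, $n_i\to\infty$ and $\mu_{w_i}\to\mu$.
\end{enumerate}
\end{theorem}

\subsection{The difficulty and the method}

To show that a $\liminf$ reaches the $\limsup$, one takes a size $n$ at which $a(n)$ is large and tries to build about $a(n)^{t^2}$ tilings of size $tn$, the exponent being the ratio of the areas. If the constraint were local, one would glue independent pieces and adjust them along the seams. Here the constraint is not local: for $n\ge3$ the two crosses $(1,n-1)$ and $(n-1,1)$, with elbows elsewhere, involve the same two curves, although they lie at opposite ends of the staircase.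

We glue independent pieces anyway, and obtain about $a(n)^{t^2}$ sets $\xi\subset C_{tn}$ that need not be reduced. We regard the cells of $\xi$ as \emph{attempted} crossings, and perform an attempt only if the two curves have not crossed yet. This yields a reduced set $E(\xi)\subset\xi$, and the number of refused attempts is $|\xi|$ minus the inversion number of the final permutation (Section~\ref{sec:greedy}). So a nonlocal question, how many attempts fail, becomes a question about a single permutation. That permutation is read off from height functions that obey a monotone local recursion and therefore do not amplify errors (Section~\ref{sec:heights}), and approximate knowledge of it gives approximate knowledge of its inversion number (Section~\ref{sec:inversions}). Section~\ref{sec:transfer} chooses the pieces so that the heights stay under control. Few attempts then fail, the map $E$ is almost injective on our family, and Theorems~\ref{thm:limit} and~\ref{thm:ldp} follow in Sections~\ref{sec:limit} and~\ref{sec:permutons}.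

We write $|z|_1$ for the $\ell^1$-norm on $\mathbb R^2$, ``Lipschitz'' refers to this norm, and $H(\rho)=-\rho\log\rho-(1-\rho)\log(1-\rho)$ is the binary entropy, which tends to $0$ as $\rho\to0$.

\section{The greedy dynamics}\label{sec:greedy}

Fix $n$ and an arbitrary set $\xi\subset C_n$. Process the cells of the staircase column by column from left to right, and each column from bottom to top, and color their edges as follows. The left edge of $(1,j)$ has color $j$. In a diagonal cell the top edge receives the color of the left edge. In a cell of $C_n$ with left color $u$ and bottom color $v$ (both are known when the cell is reached):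
\begin{itemize}
\item if the cell lies in $\xi$ and $u<v$, the top edge receives $v$ and the right edge $u$ (a cross);
\item otherwise the top edge receives $u$ and the right edge $v$ (an elbow).
\end{itemize}
This is the \emph{greedy coloring} (the 0-Hecke dynamics) of $\xi$. Let $E(\xi)\subset\xi$ be the set of cells where a cross is made, and let $w_\xi(x)$ be the color of the top edge of column $x$.

It is convenient to follow the process on words. A \emph{cut} is a path of $n$ unit steps, each to the right or down, from $(0,0)$ to the line $x+y=n$. Just before the cell $(i,j)$ is processed, take the cut that runs along the top side to $(i-1,0)$, down to $(i-1,j)$, and then, if $(i,j)\in C_n$, right to $(i,j)$ and down to $(i,n-i)$. Processing $(i,j)\in C_n$ replaces steps $i+j-1$ and $i+j$ of the cut, the left and bottom edges of the cell, by its top and right edges; processing a diagonal cell replaces step $n$, its left edge, by its top edge. The colors along the cut form a word, which is $12\cdots n$ at the start and $w_\xi(1)\cdots w_\xi(n)$ at the end. In these terms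
\begin{quote}
the cell $(i,j)\in C_n$ acts on positions $i+j-1$ and $i+j$: a cross swaps the two letters, an elbow leaves them; diagonal cells leave the word unchanged.
\end{quote}
In particular $w_\xi\in S_n$, and a cell of $\xi$ swaps its two letters exactly when they form an ascent.

\begin{lemma}\label{lem:greedy}
Let $\xi,X\subset C_n$.
\begin{enumerate}
\item[(a)] $|E(\xi)|=\ell(w_\xi)$.
\item[(b)] $X$ is reduced if and only if $E(X)=X$; in that case the greedy coloring labels each edge by the curve through it, so the two definitions of $w_X$ agree.
\item[(c)] $E(\xi)\in\mathrm{RP}(n)$ and $w_{E(\xi)}=w_\xi$.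
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each cell of $E(\xi)$ turns an adjacent ascent into a descent, which adds exactly one inversion.

(b) Label the edges of the tiling with cross set $X$ by curves. The word along the cut is now swapped at every cell of $X$. Take curves $u<v$. At the start $u$ precedes $v$; an adjacent swap changes the relative order of the swapped pair only, so the order of $u$ and $v$ changes exactly when they cross; and just before a crossing the curve on the left edge precedes the curve on the bottom edge. Hence a first crossing of two curves has the smaller label on the left, and a second crossing has the larger label on the left. So $X$ is reduced if and only if left label $<$ bottom label at every cross. If this holds, then by induction along the processing order the greedy coloring equals the labeling and accepts every cell of $X$. Conversely, if $E(X)=X$, the greedy coloring swaps at every cell of $X$, so it equals the labeling, and the inequality holds at every cross.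

(c) By induction along the processing order the greedy colorings of $\xi$ and of $E(\xi)$ coincide: both swap at the cells of $E(\xi)$ and nowhere else. So $E(E(\xi))=E(\xi)$, and (b) applies.
\end{proof}

By (a), the \emph{loss} $|\xi\setminus E(\xi)|$ equals $|\xi|-\ell(w_\xi)$. A small loss makes $E$ almost injective.

\begin{lemma}\label{lem:count}
Let $0<\rho\le\frac12$, and let $\Xi$ be a family of subsets of $C_N$ with $|\xi|-\ell(w_\xi)\le\rho N^2$ for all $\xi\in\Xi$. Then the sets $E(\xi)$, $\xi\in\Xi$, take at least $2^{-H(\rho)N^2}|\Xi|$ distinct values in $\mathrm{RP}(N)$.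
\end{lemma}

\begin{proof}
Given $E(\xi)$, the set $\xi$ is determined by $\xi\setminus E(\xi)$, a set of at most $\rho M$ cells of a square with $M=N^2$ cells. The number of such sets is at most $2^{H(\rho)M}$, because $\rho^k(1-\rho)^{M-k}$ is nonincreasing in $k$ and so
\[
1\ge\sum_{k\le\rho M}\tbinom Mk\rho^k(1-\rho)^{M-k}\ge\rho^{\rho M}(1-\rho)^{(1-\rho)M}\sum_{k\le\rho M}\tbinom Mk=2^{-H(\rho)M}\sum_{k\le\rho M}\tbinom Mk.\qedhere
\]
\end{proof}

\begin{example}\label{ex:three}
Let $n=3$. The cells of $C_3$ are processed in the order $(1,2),(1,1),(2,1)$ and act on positions $23$, $12$, $23$. For $\xi=C_3$ the word evolves as $123\to132\to312\to321$, and no attempt is refused. The sets $\{(1,2),(1,1)\}$ and $\{(1,1),(2,1)\}$ give $123\to132\to312$ and $123\to213\to231$; the three singletons give $132$, $213$, $132$; the empty set gives $123$. For $\xi=\{(1,2),(2,1)\}$ the first attempt gives $132$, and the second meets the descent $32$ and is refused (Figure~\ref{fig:three}). Thus $a(3)=7$, with $a(132)=2$ and $a(w)=1$ otherwise. The whole method is visible here. Without looking at the curves, we read the loss of the last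 set from its size and its permutation, $|\xi|-\ell(132)=2-1=1$; and $E$ fails to be injective only through this lost cell, since $\xi$ and $\{(1,2)\}$ have the same image.
\end{example}

\begin{example}\label{ex:stripes}
The loss can be of order $n^2$, and the local density of $\xi$ does not predict it. Let $X=\{(i,j)\in C_n: i\text{ odd}\}$. Column $i$ acts on positions $i,\dots,n$. If these letters increase, a full column carries the last of them to position $i$ through ascents only, and positions $i+1,\dots,n$ increase afterwards; an empty column also leaves them increasing. So $X$ is reduced, with loss $0$. The checkerboard $\xi=\{(i,j)\in C_n: i+j\text{ odd}\}$ has the same density $\frac12$ everywhere, but its cells act only on the disjoint pairs of positions $(2,3),(4,5),\dots$, and each pair is swapped once. Hence $\ell(w_\xi)\le n/2$ while $|\xi|\sim n^2/4$. The pieces of our construction must therefore be matched by something finer than their number of cells.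
\end{example}

For $w\in S_n$ and $n'\ge n$ let $w\oplus\mathrm{id}\in S_{n'}$ agree with $w$ on $\{1,\dots,n\}$ and fix the other points.

\begin{lemma}\label{lem:pad}
\begin{enumerate}
\item[(a)] If $X\in\mathrm{RP}(n)$ and $n'\ge n$, then $X\in\mathrm{RP}(n')$, with permutation $w_X\oplus\mathrm{id}$. In particular $a(n)\le a(n')$.
\item[(b)] $a(w)\ge1$ for every $w\in S_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In size $n'$ the cells of $X\subset C_n\subset C_{n'}$ come in the same order and act on the same positions, all at most $n$; the other cells do nothing.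

(b) Let $c_i=\#\{y>i:w(y)<w(i)\}\le n-i$ and let $X$ consist of the top $c_i$ cells of column $i$, for each $i$. Suppose that before column $i$ the word starts with $w(1)\cdots w(i-1)$ and increases from position $i$ on. Then $w(i)$ stands in position $i+c_i$, and the cells $(i,c_i),\dots,(i,1)$ carry it to position $i$ through ascents. The remaining letters still increase, so the induction continues, and $E(X)=X$, $w_X=w$.
\end{proof}

We call the passage from size $n$ to size $n'$ in (a) \emph{padding}.

\begin{remark}
One exact gluing is available. If $X\in\mathrm{RP}(m)$ and $Y\in\mathrm{RP}(n)$, then $X$ acts on positions $\le m$ and the shift $Y+(m,0)$ on positions $>m$, so their union lies in $\mathrm{RP}(m+n)$. This gives $a(tn)\ge a(n)^t$, with exponent $t$ where $t^2$ is needed: the pieces avoid each other's curves at the price of filling a fraction of about $1/t$ of the area.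
\end{remark}

\section{Height functions}\label{sec:heights}

We must predict $w_\xi$ up to a macroscopically small error. Individual colors are not suited for this, since changing one cell reroutes curves all the way to the boundary. Counts of colors are stable. Let
\[
\Lambda_n=\{(x,y)\in\mathbb Z_{\ge0}^2:x+y\le n\},\qquad R_w(x,c)=\#\{i\le x: w(i)\le c\}.
\]
Every unit edge with both ends in $\Lambda_n$ is the left or the top edge of a cell of the staircase, so it is colored. For $0\le c\le n$ and $z=(x,y)\in\Lambda_n$ let the \emph{height} $f^\xi_c(z)$ be the number of edges of color $\le c$ on a path of right and down steps from $(0,0)$ to $z$. The path does not matter: two such paths are related by flips across cells $(i,j)$ with $i\le x$, $j\le y$; these cells lie in $C_n$, and there the left and bottom edges carry the same two colors as the top and right edges. Denote the corners of the cell $(i,j)$ by $\mathrm{NW}=(i-1,j-1)$, $\mathrm{SW}=(i-1,j)$, $\mathrm{NE}=(i,j-1)$, $\mathrm{SE}=(i,j)$.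

\begin{lemma}\label{lem:heights}
The function $f=f^\xi_c$ is $1$-Lipschitz on $\Lambda_n$, has boundary values $f(0,y)=\min(y,c)$ and $f(x,0)=R_{w_\xi}(x,c)$, and satisfies
\begin{align*}
&\text{\rm(R1)}\quad f(\mathrm{NE})=f(\mathrm{SW}) &&\text{for cells of $C_n\setminus\xi$ and diagonal cells},\\
&\text{\rm(R2)}\quad f(\mathrm{NE})=\max\{f(\mathrm{NW}),\,f(\mathrm{SE})-1\} &&\text{for cells of $\xi$}.
\end{align*}
\end{lemma}

\begin{proof}
Along an edge $f$ changes by at most $1$, and $(x,y),(x',y')\in\Lambda_n$ are joined through $(\min(x,x'),\min(y,y'))$ by a lattice path in $\Lambda_n$ of length $|x-x'|+|y-y'|$. The boundary values are read along the left and top sides. In the cells of (R1) the top and left edges have the same color and both start at $\mathrm{NW}$. In a cell of $\xi$ with left color $u$ and bottom color $v$, the top color is $\max(u,v)$, whether the attempt is accepted or refused. So $f(\mathrm{NE})-f(\mathrm{NW})$ is $1$ if $u,v\le c$ and $0$ otherwise, while $f(\mathrm{SE})-f(\mathrm{NW})\in\{0,1,2\}$ equals $2$ exactly when $u,v\le c$. This is (R2).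
\end{proof}

For the set $\xi=\{(1,2),(2,1)\}$ of Figure~\ref{fig:three} and $c=2$, the heights, listed by rows $y=0,1,2,3$, are $0\,1\,1\,2$; $1\,1\,2$; $2\,2$; $2$. At the accepted cell $(1,2)$ and at the refused cell $(2,1)$ alike, (R2) reads $1=\max\{1,2-1\}$.

Two features of the rules carry the proof. First, they involve only the set $\xi$ near the cell: not the threshold $c$, the size $n$, the position of the cell, or the knowledge of which attempts are accepted. A solution can thus be translated together with $\xi$, and a constant can be added to it. Second, they are monotone. This is what greediness buys: if every cell of $\xi$ were forced to be a cross, the rule would be $f(\mathrm{NE})=f(\mathrm{NW})+f(\mathrm{SE})-f(\mathrm{SW})$, which decreases in $f(\mathrm{SW})$ and can triple an error in its arguments.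

A \emph{region} $B$ is either a rectangle of cells $\{p<i\le p',\ q<j\le q'\}\subset C_n$, or a corner triangle $\{i>p,\ j>q,\ i+j\le n+1\}$. The \emph{vertices} of $B$ are the corners of its cells that lie in $\Lambda_n$. The \emph{input vertices} are those on the left and bottom sides of a rectangle, and those on the left side $\{(p,y):q\le y\le n-p\}$ of a triangle.

\begin{lemma}[Comparison]\label{lem:compare}
Let $f,g$ be real functions on the vertices of a region $B$ that satisfy {\rm(R1)}, {\rm(R2)} in the cells of $B$ for the same set $\xi$. If $|f-g|\le\beta$ at the input vertices, then $|f-g|\le\beta$ at all vertices of $B$.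
\end{lemma}

\begin{proof}
Order the vertices by increasing $x$ and, for equal $x$, by decreasing $y$. A vertex $(x,y)$ that is not an input is the $\mathrm{NE}$ corner of the cell $(x,y+1)$ of $B$, and the corners of this cell that appear on the right of its rule come earlier. If $|f-g|\le\beta$ at those corners, then under (R1) the bound passes to $\mathrm{NE}$ unchanged, and under (R2) $\max\{f(\mathrm{NW}),f(\mathrm{SE})-1\}\le\max\{g(\mathrm{NW}),g(\mathrm{SE})-1\}+\beta$, and the same with $f$ and $g$ exchanged.
\end{proof}

In a glued configuration no single reference solution is available, only one in each piece. The next lemma says what this costs.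

\begin{lemma}[Mosaic]\label{lem:mosaic}
Let $B\subset C_N$ be a square of $tb\times tb$ cells, divided into $t^2$ boxes of $b\times b$ cells. Let $\xi\subset C_N$, let $L$ be a real function on the vertices of $B$, and let $\gamma\ge0$. Suppose that for every box $S$ there is a function $\varphi_S$ on the vertices of $S$ that satisfies {\rm(R1)}, {\rm(R2)} for $\xi$ in $S$ and $|\varphi_S-L|\le\gamma$. If $f$ satisfies {\rm(R1)}, {\rm(R2)} for $\xi$ in $B$ and $|f-L|\le\beta$ at the input vertices of $B$, then $|f-L|\le\beta+4\gamma t$ on $B$.
\end{lemma}

\begin{proof}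
If $|f-L|\le\beta'$ at the inputs of a box $S$, then $|f-\varphi_S|\le\beta'+\gamma$ there, hence on $S$ by Lemma~\ref{lem:compare}, and so $|f-L|\le\beta'+2\gamma$ on $S$. Index the boxes by $(r,s)$, $0\le r,s<t$, with $r$ counted from the left and $s$ from the top, and give $(r,s)$ the rank $r+t-1-s\in[0,2t-2]$. An input of the box $(r,s)$ is an input of $B$ or a vertex of one of the boxes $(r-1,s)$, $(r,s+1)$, whose rank is smaller by one. By induction $|f-L|\le\beta+2\gamma(\text{rank}+1)\le\beta+4\gamma t$.
\end{proof}

The errors add up along a chain of $2t$ boxes, not over all $t^2$ boxes. The added error $4\gamma t=(4\gamma/b)\cdot tb$ is small compared with the side of $B$, uniformly in $t$, provided that $\gamma$ is small compared with $b$.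

Finally we need one reduced configuration of size $tn$ with a prescribed macroscopic shape, as a reference. For $w\in S_n$ and $t\ge1$ define $w\otimes 1_t\in S_{tn}$ by $(w\otimes1_t)(t(x-1)+r)=t(w(x)-1)+r$ for $1\le r\le t$.

\begin{lemma}[Blow-up]\label{lem:blowup}
For $X\in\mathrm{RP}(n)$ and $t\ge1$ let $X^{(t)}=\{(i,j):(\lceil i/t\rceil,\lceil j/t\rceil)\in X\}$. Then $X^{(t)}\in\mathrm{RP}(tn)$, $|X^{(t)}|=t^2|X|$, the permutation of $X^{(t)}$ is $w_X\otimes1_t$, and $f^{X^{(t)}}_{tc}(tz)=t\,f^X_c(z)$ for $z\in\Lambda_n$, $0\le c\le n$.
\end{lemma}

\begin{proof}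
Over each cell $(i,j)\in C_n$ lies a block of $t^2$ cells $(i',j')$ with $i'+j'\le t(i+j)\le tn$; so $X^{(t)}\subset C_{tn}$ and $|X^{(t)}|=t^2|X|$. Over each diagonal cell lies a staircase of size $t$. Call the sequence $(u-1)t+1,\dots,ut$ the \emph{bundle} $u$. We claim that if an edge has color $u$ for $X$, then the $t$ small edges over it carry the bundle $u$ for $X^{(t)}$, read downward or from left to right. This holds on the left side, and we follow it through the blocks in the processing order of size $n$. In a block over an elbow no cell belongs to $X^{(t)}$, so the word read along the left and bottom sides equals the word read along the top and right sides; over a diagonal cell, likewise, the word on the left side reappears on the top side. In a block over a cell of $X$ the left bundle $u$ and the bottom bundle $v$ have $u<v$, since $X$ is reduced. By induction inside the block, each small cell sees on its left the color of bundle $u$ that entered its row and at its bottom the larger color of bundle $v$ that entered its column; it makes a cross, and both colors go straight on. This proves the claim, and also $E(X^{(t)})=X^{(t)}$.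 The permutation is read on the top side. The height formula holds because the colors of bundle $u$ are all $\le tc$ if $u\le c$ and all $>tc$ otherwise.
\end{proof}

\section{Inversions and the rank function}\label{sec:inversions}

The heights give $R_w(x,c)$ up to an error, and we will control them for a bounded number of thresholds $c$ only. That suffices to estimate $\ell(w)$.

\begin{lemma}\label{lem:inv}
Let $K\mid N$ and $w,w'\in S_N$, and suppose that $|R_w(x,kN/K)-R_{w'}(x,kN/K)|\le e$ for all $0\le x\le N$ and $1\le k\le K-1$. Then $|\ell(w)-\ell(w')|\le2eN+\frac{N^2}{2K}$. If $K=N$, then $|\ell(w)-\ell(w')|\le 2eN$.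
\end{lemma}

\begin{proof}
Write $R_k(x)=R_w(x,kN/K)$ and $R'_k(x)=R_{w'}(x,kN/K)$. Then $|R_k-R_k'|\le e$ for $0\le k\le K$, since $R_0=R'_0=0$ and $R_K(x)=R'_K(x)=x$. Let $\kappa(i)=\lceil Kw(i)/N\rceil$ be the \emph{class} of position $i$, so that $R_k(x)=\#\{i\le x:\kappa(i)\le k\}$, and define $\kappa'$ from $w'$ in the same way. Each of the $K$ classes has $N/K$ elements, so the number of inversions inside classes lies in $[0,\frac{N^2}{2K}]$, and it is $0$ if $K=N$. It remains to compare the numbers $T$ and $T'$ of pairs $i<j$ with $\kappa(i)>\kappa(j)$, respectively $\kappa'(i)>\kappa'(j)$. We change one argument at a time: let $M$ be the number of pairs $i<j$ with $\kappa'(i)>\kappa(j)$. Summing over $i$ first,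
\[
T=\sum_{j}\bigl(j-1-R_{\kappa(j)}(j-1)\bigr),\qquad M=\sum_j\bigl(j-1-R'_{\kappa(j)}(j-1)\bigr),
\]
so $|T-M|\le eN$. Summing over $j$ first, with $k_i=\kappa'(i)-1$ and $R_k(N)=R'_k(N)=kN/K$,
\[
M=\sum_i\bigl(k_iN/K-R_{k_i}(i)\bigr),\qquad T'=\sum_i\bigl(k_iN/K-R'_{k_i}(i)\bigr),
\]
so $|M-T'|\le eN$.
\end{proof}

\section{From one size to all its multiples}\label{sec:transfer}

The following proposition is the core of the paper. It is stated for a subfamily $\mathcal C_j$ of the reduced sets, and it records the permutations of the tilings that it produces; both features, and the parameter $n_*$, are needed only for Theorem~\ref{thm:ldp}.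

\begin{proposition}\label{prop:main}
Let $n_1<n_2<\cdots$ be integers with $j!\mid n_j$, let $\mathcal C_j\subset\mathrm{RP}(n_j)$, and suppose that $\limsup_jn_j^{-2}\log|\mathcal C_j|\ge A$ with $A\in\mathbb R$. Let $0<\eta<1/98$ and $n_*\in\mathbb N$. Then there are $n=n_j\ge n_*$ and $X_0\in\mathcal C_j$ such that for every $t\ge1$, with $N=tn$, at least $2^{(A-4\eta-H(49\eta))N^2}$ sets $X'\in\mathrm{RP}(N)$ satisfy
\begin{equation}\label{eq:close}
|R_{w_{X'}}(x,c)-R_{w_{X_0}\otimes1_t}(x,c)|\le25\eta N\qquad(0\le x,c\le N).
\end{equation}
\end{proposition}

The plan is to cut the staircase of size $n$ into boxes of side $b=n/D$, to enlarge each box by the factor $t$, and to fill the enlarged box with $t^2$ independent patterns of side $b$ that occur at the original place. A pattern is then used at positions other than its own, so Lemma~\ref{lem:mosaic} needs a function $L$ that is invariant under translations up to constants, that is, an affine function; and the heights of all patterns must be within $o(b)$ of it. Continuity of the heights is not enough: a $1$-Lipschitz function is within $O(b)$ of a constant on a box,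 but errors of order $b$ along a chain of $D$ boxes add up to order $n$. Differentiability almost everywhere gives $o(b)$ on most boxes. This dictates the order of the choices: first a limiting height profile $F$ shared by many tilings, then the mesh $1/D$ at which $F$ is nearly affine, then a tolerance much smaller than the mesh, and the size $n$ last. Since $D$ is not known when the sequence $n_j$ is given, we ask that $j!\mid n_j$.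

\begin{proof}
Let $K=\lceil1/\eta\rceil$. For $K\mid m$, $Y\subset C_m$ and $1\le k\le K-1$ write $g^Y_k=f^Y_{km/K}$.

\medskip\noindent\emph{Step 1: a dominant profile.}
Let $\Delta=\{(x,y)\in\mathbb R^2:x,y\ge0,\ x+y\le1\}$, and let $\mathcal X$ be the set of tuples $F=(F_1,\dots,F_{K-1})$ of $1$-Lipschitz functions $\Delta\to\mathbb R$ that vanish at $(0,0)$, with the sup norm. It is closed, bounded and equicontinuous, hence compact by the Arzel\`a--Ascoli theorem. Let $j\ge K$, so that $K\mid n=n_j$, and $X\in\mathcal C_j$. The function $z/n\mapsto g^X_k(z)/n$ on $\frac1n\Lambda_n$ is $1$-Lipschitz, and McShane's formula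
\[
h^X_k(\zeta)=\min_{z\in\Lambda_n}\bigl(g^X_k(z)/n+|\zeta-z/n|_1\bigr)
\]
extends it to a $1$-Lipschitz function on $\Delta$. So $h^X=(h^X_1,\dots,h^X_{K-1})\in\mathcal X$. There is $F\in\mathcal X$ such that
\begin{equation}\label{eq:dominant}
\limsup_jn_j^{-2}\log\#\{X\in\mathcal C_j:\|h^X-F\|_\infty\le\varepsilon\}\ge A\qquad\text{for every }\varepsilon>0 .
\end{equation}
Otherwise each $F\in\mathcal X$ has a radius $\varepsilon_F$ for which this $\limsup$ is $<A$. Finitely many of the open balls with these radii cover $\mathcal X$, and $|\mathcal C_j|$ is at most their number times the largest count, so $\limsup n_j^{-2}\log|\mathcal C_j|<A$, a contradiction. Fix such an $F$.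

\medskip\noindent\emph{Step 2: the mesh.}
For $D\in\mathbb N$ and $\delta=1/D$ consider the squares $\delta([p,p+1]\times[q,q+1])$ with $p,q\ge0$. Those with $p+q\le D-2$ lie in $\Delta$ and are called \emph{full}; those with $p+q=D-1$ meet $\Delta$ in a triangle. A full square is \emph{good} if there are affine functions $L_1,\dots,L_{K-1}$ with $|F_k-L_k|\le\eta\delta$ on the square for all $k$, and \emph{bad} otherwise. By Rademacher's theorem, a Lipschitz function on an open subset of $\mathbb R^2$ is differentiable almost everywhere; so at almost every interior point $\zeta=(x,y)$ of $\Delta$ all $F_k$ are differentiable. For such $\zeta$ and $\delta<1-x-y$, every square that contains $\zeta$ is full. Its points $\zeta'$ have $|\zeta'-\zeta|_1\le2\delta$, so for $D$ large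
\[
|F_k(\zeta')-F_k(\zeta)-\nabla F_k(\zeta)\cdot(\zeta'-\zeta)|\le\tfrac\eta2|\zeta'-\zeta|_1\le\eta\delta ,
\]
and the square is good. Thus the indicator function of the union of the bad squares tends to $0$ almost everywhere as $D\to\infty$, and by dominated convergence the area of this union tends to $0$. Fix $D\ge1/\eta$ such that the bad squares have total area at most $\eta$.

\medskip\noindent\emph{Step 3: the patterns.}
Put $\varepsilon=\eta\delta$. By \eqref{eq:dominant}, infinitely many $j$ satisfy $\#\{X\in\mathcal C_j:\|h^X-F\|_\infty\le\varepsilon\}\ge2^{(A-\eta)n_j^2}$. Choose one with $j\ge KD$, so that $KD\mid n:=n_j$, and so large that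
\[
n\ge n_*,\qquad n\ge4/\varepsilon,\qquad (n^2+1)^{D^2}\le2^{\eta n^2}.
\]
Let $b=n/D=\delta n$, and for $p+q\le D-1$ let
\[
Q_{pq}=\{(i,j)\in C_n: pb<i\le(p+1)b,\ qb<j\le(q+1)b\}.
\]
These sets partition $C_n$. For $p+q\le D-2$ they are $b\times b$ boxes, called good or bad with the corresponding square; for $p+q=D-1$ they are translates of $C_b$. To control the size of the glued sets we also fix the number of crosses in each piece. The vector $(|X\cap Q_{pq}|)_{p,q}$ takes at most $(n^2+1)^{D^2}$ values, so there are numbers $\nu_{pq}$ and a set $\mathcal T\subset\mathcal C_j$ with $|\mathcal T|\ge2^{(A-2\eta)n^2}$ such that every $X\in\mathcal T$ has $|X\cap Q_{pq}|=\nu_{pq}$ for all $p,q$ and $\|h^X-F\|_\infty\le\varepsilon$; in particular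
\begin{equation}\label{eq:sample}
|g^X_k(z)-nF_k(z/n)|\le\varepsilon n=\eta b\qquad(z\in\Lambda_n,\ X\in\mathcal T).
\end{equation}
Fix $X_0\in\mathcal T$. For a good box $Q$ let $\mathcal N_Q=\{X\cap Q:X\in\mathcal T\}$ be its set of \emph{patterns}. The bad boxes contain at most $\eta n^2$ cells, and the $D$ triangular pieces at most $Db^2/2=n^2/(2D)\le\eta n^2/2$. An element of $\mathcal T$ is determined by its patterns and its restriction to these cells, so
\begin{equation}\label{eq:entropy}
\sum_{Q\text{ good}}\log|\mathcal N_Q|\ge\log|\mathcal T|-\tfrac32\eta n^2\ge(A-4\eta)n^2 .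
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=-1,scale=1.15]
\fill[gray!25] (1,1) rectangle (2,2);
\foreach \p/\q in {0/3,1/2,2/1,3/0}{\filldraw[fill=gray!25,thick] (\p,\q)--(\p+1,\q)--(\p,\q+1)--cycle;}
\foreach \p/\q in {0/0,1/0,2/0,0/1,0/2}{\draw[gray,step=0.25] (\p,\q) grid (\p+1,\q+1);}
\foreach \p/\q/\z in {0/0/3,1/0/4,2/0/5,0/1/2,1/1/3,0/2/1}{
  \draw[thick] (\p,\q) rectangle (\p+1,\q+1);
  \node[fill=white,inner sep=1.5pt] at (\p+0.5,\q+0.5) {$\z$};}
\foreach \p/\q/\z in {0/3/0,1/2/2,2/1/4,3/0/6}{\node at (\p+0.3,\q+0.3) {$\z$};}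
\end{tikzpicture}
\caption{The glued configuration in the staircase of size $tn$, for $D=4$ and $t=4$. Each good block is divided into $t^2$ boxes, filled independently with patterns taken from reduced tilings of size $n$. In the shaded blocks (one bad block and the triangles) the configuration copies the blow-up of one fixed tiling. The numbers are the levels: each block receives its input from the left boundary or from blocks of the preceding level.}
\label{fig:mosaic}
\end{figure}

\medskip\noindent\emph{Step 4: the glued sets.}
Let $t\ge1$ and $N=tn$, so that $tb=\delta N$. Define the \emph{blocks} $\mathbf Q_{pq}\subset C_N$ like $Q_{pq}$, with $N$ and $tb$ in place of $n$ and $b$. Let $\Xi$ be the family of all $\xi\subset C_N$ of the following form (Figure~\ref{fig:mosaic}). If $Q=Q_{pq}$ is good, divide $\mathbf Q_{pq}$ into $t^2$ boxes of size $b\times b$; in each box $S=Q+v$ the set $\xi$ is the translate by $v$ of an arbitrary element of $\mathcal N_Q$. In all other blocks $\xi$ coincides with $\hat X:=X_0^{(t)}$. Different choices give different sets, so by \eqref{eq:entropy}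
\begin{equation}\label{eq:number}
|\Xi|=\prod_{Q\text{ good}}|\mathcal N_Q|^{t^2}\ge2^{(A-4\eta)N^2}.
\end{equation}
Every $\xi\in\Xi$ has $t^2\nu_{pq}$ cells in $\mathbf Q_{pq}$, for blocks of both kinds. With $\hat w=w_{X_0}\otimes1_t$, Lemmas~\ref{lem:blowup} and~\ref{lem:greedy} give
\begin{equation}\label{eq:size}
|\xi|=t^2\sum_{p,q}\nu_{pq}=t^2|X_0|=|\hat X|=\ell(\hat w).
\end{equation}

\medskip\noindent\emph{Step 5: control of the heights.}
We show that the heights of $\hat X$ and of every $\xi\in\Xi$ follow the profile $F$ at scale $N$. For $Z\in\Lambda_N$ let $z=\lfloor Z/t\rfloor\in\Lambda_n$, with the floor taken coordinatewise; then $|Z-tz|_1\le2t$. Since $kN/K=t\cdot kn/K$, Lemma~\ref{lem:blowup} and \eqref{eq:sample} give $|g^{\hat X}_k(tz)-NF_k(tz/N)|\le\varepsilon N$. Both $g^{\hat X}_k$ and $NF_k(\cdot/N)$ are $1$-Lipschitz, and $4t\le\varepsilon N$ because $n\ge4/\varepsilon$. Hence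
\begin{equation}\label{eq:hat}
|g^{\hat X}_k(Z)-NF_k(Z/N)|\le 4t+\varepsilon N\le2\varepsilon N\qquad(Z\in\Lambda_N).
\end{equation}

Fix $\xi\in\Xi$ and $k$, and put $\psi(Z)=g^\xi_k(Z)-NF_k(Z/N)$. From now on a block with $p+q=D-1$ is taken together with its diagonal cells, so that every block is a region in the sense of Lemma~\ref{lem:compare}, and the vertices of the blocks cover $\Lambda_N$. Let the \emph{level} of the block $(p,q)$ be $\lambda=p+D-1-q\in[0,2D-2]$, and let $\beta_\lambda=2\varepsilon N+10\lambda\,\varepsilon N$. We claim that
\[
|\psi|\le\beta_{\lambda+1}\quad\text{at all vertices of a block of level }\lambda .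
\]
We use induction on $\lambda$. An input vertex of the block $(p,q)$ lies on the left boundary $x=0$, or on the right side of the full block $(p-1,q)$, or, if $p+q\le D-2$, on the top side of the block $(p,q+1)$. In the first case $g^\xi_k=g^{\hat X}_k=\min(y,kN/K)$, so $|\psi|\le2\varepsilon N$ by \eqref{eq:hat}; in the other two cases the neighboring block has level $\lambda-1$. So $|\psi|\le\beta_\lambda$ at the inputs, and we must show that the block adds at most $10\varepsilon N$.

\emph{Triangles and bad blocks.} Here $g^\xi_k$ and $g^{\hat X}_k$ satisfy (R1), (R2) for the same set. By \eqref{eq:hat} they differ by at most $\beta_\lambda+2\varepsilon N$ at the inputs, hence in the whole block by Lemma~\ref{lem:compare}. By \eqref{eq:hat} again, $|\psi|\le\beta_\lambda+4\varepsilon N$.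

\emph{Good blocks.} Let $L_k$ be the affine function of Step~2 for the corresponding square, and $L(Z)=NL_k(Z/N)$. In the block $|NF_k(\cdot/N)-L|\le\eta\delta N=\varepsilon N$, so $|g^\xi_k-L|\le\beta_\lambda+\varepsilon N$ at the inputs. Let $S=Q+v$ be one of the boxes; there $\xi$ is the translate of $X\cap Q$ for some $X\in\mathcal T$. At the vertices $z$ of $Q$, by \eqref{eq:sample} and the choice of $L_k$,
\[
|g^X_k(z)-nL_k(z/n)|\le\eta b+\eta\delta n=2\eta b .
\]
The affine functions $z\mapsto nL_k(z/n)$ and $L$ have the same gradient, so $L(z+v)-nL_k(z/n)$ is a constant $\tau$. The function $\varphi_S(Z)=g^X_k(Z-v)+\tau$ satisfies (R1), (R2) for $\xi$ in $S$, and $|\varphi_S-L|\le2\eta b$. Lemma~\ref{lem:mosaic} with $\gamma=2\eta b$ gives $|g^\xi_k-L|\le\beta_\lambda+\varepsilon N+8\eta bt$ in the block, and $\eta bt=\varepsilon N$. Returning from $L$ to $F_k$ costs $\varepsilon N$ once more, so $|\psi|\le\beta_\lambda+10\varepsilon N$. This proves the claim.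

Since $\lambda+1\le2D$ and $\varepsilon D=\eta$, we get $|\psi|\le2\varepsilon N+20\eta N\le22\eta N$ on $\Lambda_N$. On the top side, with \eqref{eq:hat} and Lemma~\ref{lem:heights},
\begin{equation}\label{eq:top}
|R_{w_\xi}(x,kN/K)-R_{\hat w}(x,kN/K)|=|g^\xi_k(x,0)-g^{\hat X}_k(x,0)|\le24\eta N
\end{equation}
for $0\le x\le N$ and $1\le k\le K-1$; for $k=K$ the left side vanishes. For arbitrary $c$ choose $c'=kN/K$ with $1\le k\le K$ and $c\le c'\le c+N/K$. As $R_w(x,\cdot)$ is nondecreasing with increments at most $1$,
\[
R_{w_\xi}(x,c)\le R_{w_\xi}(x,c')\le R_{\hat w}(x,c')+24\eta N\le R_{\hat w}(x,c)+N/K+24\eta N ,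
\]
and the same holds with $w_\xi$ and $\hat w$ exchanged. Since $1/K\le\eta$, the permutation $w_\xi=w_{E(\xi)}$ satisfies \eqref{eq:close}.

\medskip\noindent\emph{Step 6: almost injectivity.}
By \eqref{eq:size}, \eqref{eq:top} and Lemma~\ref{lem:inv} with $e=24\eta N$,
\[
|\xi|-\ell(w_\xi)=\ell(\hat w)-\ell(w_\xi)\le48\eta N^2+\tfrac{N^2}{2K}\le49\eta N^2 .
\]
Since $49\eta<\frac12$, Lemma~\ref{lem:count} and \eqref{eq:number} show that the sets $X'=E(\xi)$ take at least $2^{(A-4\eta-H(49\eta))N^2}$ values in $\mathrm{RP}(N)$, and all of them satisfy \eqref{eq:close}.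
\end{proof}

\begin{remark}
The bound $\eta<1/98$ is used only in Step~6. That the elements of $\mathcal C_j$ are reduced is used only for $X_0$, through Lemma~\ref{lem:blowup} and the last equality in \eqref{eq:size}: the heights of the other $X\in\mathcal T$ satisfy (R1), (R2) in any case. This one use is essential. It says that the number of attempts equals the inversion number toward which the heights steer the dynamics; for the checkerboard of Example~\ref{ex:stripes} these two numbers differ by about $n^2/4$.
\end{remark}

\section{Proof of Theorem~\ref{thm:limit}}\label{sec:limit}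

Let $A=\limsup n^{-2}\log a(n)\in[0,\frac12]$. Padding supplies the divisibility required in Proposition~\ref{prop:main}, and afterwards fills the gaps between the multiples of $n$.

From a sequence along which $m^{-2}\log a(m)\to A$, choose $m_1,m_2,\dots$ successively with $m_j\ge j\cdot j!$ and $m_j>n_{j-1}$, where $n_0=0$ and $n_j=j!\lceil m_j/j!\rceil$. Then $n_j$ increases strictly, $j!\mid n_j$, and
\begin{equation}\label{eq:round}
m_j\le n_j\le m_j+j!\le(1+\tfrac1j)m_j .
\end{equation}
By Lemma~\ref{lem:pad}, $a(n_j)\ge a(m_j)$, so $\limsup_jn_j^{-2}\log a(n_j)\ge A$. Let $0<\eta<1/98$ and $A_\eta=A-4\eta-H(49\eta)$. Proposition~\ref{prop:main} with $\mathcal C_j=\mathrm{RP}(n_j)$ gives an $n$ such that $\log a(tn)\ge A_\eta(tn)^2$ for all $t\ge1$. For $m\ge n$ let $t=\lfloor m/n\rfloor$. Then $a(m)\ge a(tn)$ and $tn/m\to1$ as $m\to\infty$, so $\liminf m^{-2}\log a(m)\ge A_\eta$. Letting $\eta\to0$, we find that the $\liminf$ is at least $A$, the $\limsup$. \qed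

\section{Permutons and large deviations}\label{sec:permutons}

\subsection{Estimates in the space of permutons}

Since the marginals are uniform, $|\Phi_\mu(x,y)-\Phi_\mu(x',y')|\le|x-x'|+|y-y'|$: each $\Phi_\mu$ is $1$-Lipschitz. The function $\Phi_\mu$ determines $\mu$, so $d$ is a metric. The space $(\mathcal P,d)$ is compact. Indeed, a sequence of permutons has a weakly convergent subsequence; the limit $\mu$ has uniform marginals, so boundaries of rectangles are $\mu$-null and the distribution functions converge pointwise; being $1$-Lipschitz, they converge uniformly. We use one more fact \cite{HKMRS}: for every permuton $\mu$ and every sequence $n_i\to\infty$ there are $w_i\in S_{n_i}$ with $\mu_{w_i}\to\mu$.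

Write $\Phi_w=\Phi_{\mu_w}$. The link with the previous sections is $\Phi_w(\frac xn,\frac cn)=R_w(x,c)/n$ for $w\in S_n$ and integers $0\le x,c\le n$.

\begin{lemma}\label{lem:perm}
Let $w\in S_n$.
\begin{enumerate}
\item[(a)] $d(\mu_{w\otimes1_t},\mu_w)\le4/n$ for all $t\ge1$.
\item[(b)] If $w'\in S_n$ and $|R_w-R_{w'}|\le en$ everywhere, then $d(\mu_w,\mu_{w'})\le e+4/n$.
\item[(c)] If $n'\ge n$ and $w'=w\oplus\mathrm{id}\in S_{n'}$, then $d(\mu_{w'},\mu_w)\le4(n'-n)/n'$.
\item[(d)] If $w'\in S_m$, then $\bigl|\ell(w)/n^2-\ell(w')/m^2\bigr|\le2d(\mu_w,\mu_{w'})+8/n+8/m$.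
\end{enumerate}
\end{lemma}

\begin{proof}
Every point of $[0,1]^2$ is within $\ell^1$-distance $2/n$ of the grid $\frac1n\mathbb Z^2\cap[0,1]^2$, so two $1$-Lipschitz functions that differ by at most $e$ on the grid differ by at most $e+4/n$ everywhere. This gives (b), and also (a) with $e=0$, since $R_{w\otimes1_t}(tx,tc)=tR_w(x,c)$.

(c) Let $\theta=(n'-n)/n'$. The restriction of $\mu_{w'}$ to $[0,1-\theta]^2$ is $1-\theta$ times the image of $\mu_w$ under scaling by $1-\theta$, and the remaining mass is $\theta$. With $x'=\min(x/(1-\theta),1)$ and $y'=\min(y/(1-\theta),1)$ we thus have $0\le\Phi_{w'}(x,y)-(1-\theta)\Phi_w(x',y')\le\theta$. Moreover $0\le x'-x\le\theta$: if $x\le1-\theta$ then $x'-x=\theta x'$, and otherwise $x'-x=1-x$; the same holds for $y$. Hence $|\Phi_{w'}(x,y)-\Phi_w(x,y)|\le\theta+\theta\,\Phi_w(x',y')+2\theta\le4\theta$.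

(d) To compare permutations of different sizes, blow both up to size $N=nm$. Each inversion of $w$ gives $m^2$ inversions of $w\otimes1_m$, and there are no others, so $\ell(w\otimes1_m)/N^2=\ell(w)/n^2$; in the same way $\ell(w'\otimes1_n)/N^2=\ell(w')/m^2$. By (a), the functions $R$ of $w\otimes1_m$ and $w'\otimes1_n$ differ by at most $e=N\bigl(d(\mu_w,\mu_{w'})+4/n+4/m\bigr)$. Apply Lemma~\ref{lem:inv} with $K=N$ and divide by $N^2$.
\end{proof}

By the approximation fact and Lemma~\ref{lem:pad}(b), $Z_n(\mu,\varepsilon)\ge1$ for all large $n$; and $Z_n(\mu,\varepsilon)\le a(n)$. Therefore $0\le s^-(\mu)\le s^+(\mu)\le\alpha$.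

\subsection{Proof of Theorem~\ref{thm:ldp}}

\emph{The equality $s^+=s^-$.} We repeat the proof of Theorem~\ref{thm:limit} inside a ball around $\mu$ and keep track of how far each operation moves the permuton. Let $\sigma=s^+(\mu)$ and $\varepsilon>0$. Since $\limsup n^{-2}\log Z_n(\mu,\varepsilon/4)\ge\sigma$, we can choose $m_j$ and $n_j$ as in Section~\ref{sec:limit}, satisfying \eqref{eq:round}, with $\log Z_{m_j}(\mu,\varepsilon/4)\ge(\sigma-\frac1j)m_j^2$. For $j>16/\varepsilon$ let $\mathcal C_j\subset\mathrm{RP}(n_j)$ consist of the tilings counted by $Z_{m_j}(\mu,\varepsilon/4)$, padded to size $n_j$; for smaller $j$ let $\mathcal C_j=\emptyset$. Then $\limsup n_j^{-2}\log|\mathcal C_j|\ge\sigma$, and by Lemma~\ref{lem:perm}(c) and \eqref{eq:round} every $X\in\mathcal C_j$ has $d(\mu_{w_X},\mu)<\varepsilon/4+4/j<\varepsilon/2$.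

Apply Proposition~\ref{prop:main} with $A=\sigma$, with $\eta<1/98$ such that $25\eta<\varepsilon/8$, and with $n_*\ge64/\varepsilon$; put $\sigma_\eta=\sigma-4\eta-H(49\eta)$. For every $t$, at least $2^{\sigma_\eta(tn)^2}$ elements of $\mathrm{RP}(tn)$ have a permutation $w'$ that satisfies \eqref{eq:close}, and by Lemma~\ref{lem:perm}(b),(a), passing through $w_{X_0}\otimes1_t$ and $w_{X_0}$,
\[
d(\mu_{w'},\mu)<\Bigl(25\eta+\frac4{tn}\Bigr)+\frac4n+\frac\varepsilon2\le\frac{3\varepsilon}4 .
\]
For $m\ge n$ pad from size $tn$, $t=\lfloor m/n\rfloor$, to size $m$. This moves the permuton by at most $4n/m$, which is less than $\varepsilon/4$ for large $m$. So $\liminf_mm^{-2}\log Z_m(\mu,\varepsilon)\ge\sigma_\eta$. Letting $\eta\to0$ and then taking the infimum over $\varepsilon$ gives $s^-(\mu)\ge\sigma$.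

\emph{Upper semicontinuity.} If $d(\mu',\mu)<\varepsilon/2$, then $Z_n(\mu',\varepsilon/2)\le Z_n(\mu,\varepsilon)$, so $s(\mu')\le\limsup_nn^{-2}\log Z_n(\mu,\varepsilon)$. Hence $\limsup_{\mu'\to\mu}s(\mu')$ is at most the right side for every $\varepsilon$, and so at most $s(\mu)$.

\emph{The large deviation bounds and $\max s=\alpha$.} Let $P_n$ be the law of $\mu_w$. If $G$ is open and $\mu\in G$, then $P_n(G)\ge Z_n(\mu,\varepsilon)/a(n)$ for small $\varepsilon$, so by Theorem~\ref{thm:limit} $\liminf n^{-2}\log P_n(G)\ge s^-(\mu)-\alpha$. Taking the supremum over $\mu\in G$ gives the lower bound. Let $C$ be closed and nonempty, hence compact, and let $\gamma>0$. Each $\mu\in C$ has a radius $\varepsilon_\mu$ with $\limsup n^{-2}\log Z_n(\mu,\varepsilon_\mu)\le s^+(\mu)+\gamma$. Finitely many of these balls cover $C$, so $\limsup n^{-2}\log P_n(C)\le\sup_Cs+\gamma-\alpha$, and $\gamma\to0$ gives the upper bound. For $C=\mathcal P$ it reads $0\le\sup s-\alpha$. Together with $s\le\alpha$ this gives $\sup s=\alpha$, and an upper semicontinuous function on a compact space attains its supremum. The function $\alpha-s\ge0$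 is lower semicontinuous, so its sublevel sets are closed in $\mathcal P$, hence compact. This proves (i) and (ii).

\emph{Part (iii).} The first claim follows from $\max_wa(w)\le a(n)\le n!\max_wa(w)$ and $\log n!\le n\log n=o(n^2)$.

If $w_i\in S_{n_i}$, $n_i\to\infty$ and $\mu_{w_i}\to\mu$, then by Lemma~\ref{lem:perm}(d) the sequence $\ell(w_i)/n_i^2$ is Cauchy, and two such sequences have the same limit. Such sequences exist for every $\mu$, so $I(\mu)\in[0,\frac12]$ is well defined. Passing to the limit in Lemma~\ref{lem:perm}(d) in both arguments, or in the second only along a sequence that converges to $\mu_w$, we obtain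
\begin{equation}\label{eq:I}
|I(\mu)-I(\mu')|\le2d(\mu,\mu'),\qquad |\ell(w)/n^2-I(\mu_w)|\le8/n\quad(w\in S_n).
\end{equation}
Let $\phi=I\log q$, a bounded continuous function on $\mathcal P$. By \eqref{eq:I}, $q^{\ell(w)}$ and $2^{n^2\phi(\mu_w)}$ differ by a factor between $2^{-8n|\log q|}$ and $2^{8n|\log q|}$, so
\[
\frac1{n^2}\log\sum_{w\in S_n}q^{\ell(w)}a(w)=\frac1{n^2}\log a(n)+\frac1{n^2}\log\int2^{n^2\phi}\,dP_n+O(1/n).
\]
Varadhan's lemma \cite[Theorem 4.3.1]{DZ} states, in base $2$, that if $P_n$ satisfy a large deviation principle with speed $n^2$ and good rate function $J$, and $\phi$ is bounded and continuous, then $n^{-2}\log\int2^{n^2\phi}dP_n\to\sup(\phi-J)$; the change of base multiplies $\phi$ and $J$ by the same factor $\ln2$. With $J=\alpha-s$ the right side above tends to $\alpha+\sup(\phi-\alpha+s)=\sup(s+I\log q)$. The supremum is attained because $s+I\log q$ is upper semicontinuous on a compact space. \qed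

\begin{example}
The entropy $s$ vanishes at both extremes of $I$. Let $\mu_0$ and $\mu_1$ be the uniform measures on the diagonal $y=x$ and on the antidiagonal $x+y=1$. They are the limits of the permutons of $12\cdots n$ and $n\cdots21$, with whose distribution functions they agree on the $\frac1n$-grid; so $I(\mu_0)=0$ and $I(\mu_1)=\frac12$. A reduced $X$ has $|X|=\ell(w_X)$, so by \eqref{eq:I}, $d(\mu_{w_X},\mu_0)<\varepsilon$ implies $|X|\le2\varepsilon n^2+8n$, and $d(\mu_{w_X},\mu_1)<\varepsilon$ implies $|C_n\setminus X|\le2\varepsilon n^2+8n$. The binomial bound in the proof of Lemma~\ref{lem:count} gives $Z_n(\mu_i,\varepsilon)\le2^{H(3\varepsilon)n^2}$ for $\varepsilon\le\frac16$ and large $n$. Hence $s(\mu_0)=s(\mu_1)=0$.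
\end{example}

The profile $F$ in Proposition~\ref{prop:main} comes from compactness, and the proof gives no formula for it. Accordingly, the argument establishes that $\alpha$ exists but does not determine its value.

\begin{thebibliography}{9}

\bibitem{DZ} Dembo and Zeitouni, \emph{Large Deviations Techniques and Applications}.

\bibitem{HKMRS} Hoppen, Kohayakawa, Moreira, R\'ath and Sampaio, \emph{Limits of permutation sequences}, J. Combin. Theory Ser. B 103 (2013).

\bibitem{Pak} \emph{Interview With Igor Pak}, \texttt{https://ecajournal.haifa.ac.il/Volume2021/ECA2021\_S3I11.pdf}.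

\end{thebibliography}
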